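# Interval incidence colorings that need more than $2\Delta$ colors

## 1. The layered graph $T$ and heights counted from below

Fix an integer $n\ge 1$ and put $t=n-1$. The graph $T=T_n$ has vertex set
$$V(T)=\Lambda\sqcup\{v\}\sqcup M\sqcup Q,\qquad |\Lambda|=|M|=3n,\quad |Q|=4n,$$
and its edges are all pairs between $\Lambda$ and $v$, between $v$ and $M$, and between $M$ and $Q$. So $T$ is a row of four layers $\Lambda - v - M - Q$ with consecutive layers completely joined. The degrees in $T$ are
$$1\ \text{on } \Lambda,\qquad 6n\ \text{at } v,\qquad 4n+1\ \text{on } M,\qquad 3n\ \text{on } Q .$$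
Hence $|T|=10n+1$, and the degree sum is $3n+6n+3n(4n+1)+4n\cdot 3n=24n^2+12n$. For $n=1$ this is a graph on eleven vertices.

We assign an integer height to every vertex, subject to two rules. The first rule makes sense in any graph.

**Definition (window condition).** Let $H$ be a graph and $a:V(H)\to\mathbb Z$. We say that $a$ satisfies **(W)** if for every vertex $x$ and every integer $h\ge 1$:

* no neighbor $u$ of $x$ has $a(u)=a(x)$;
* at most $h$ neighbors $u$ of $x$ satisfy $a(x)<a(u)\le a(x)+h$;
* at most $h$ neighbors $u$ of $x$ satisfy $a(x)-h\le a(u)<a(x)$.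

A window of length $h$ directly above or below the height of $x$ thus contains at most $h$ neighbors of $x$; for $h=0$ this is trivially true, so we allow $h=0$ too. If $a$ satisfies (W), then so does its restriction to any subgraph, and so does $C-a$ for any constant $C$, since reflection exchanges the last two conditions.

For example, on the path $x-y-z$ the heights $0,1,2$ satisfy (W). The heights $1,0,1$ do not, because the window of length $1$ above $y$ contains two neighbors.

The second rule ties heights to counts. For $b:V(T)\to\mathbb Z$ let $\mathrm{low}_T(y)$ be the number of $T$-neighbors of $y$ with smaller $b$-value, and ask that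
$$\mathrm{low}_T(y)\le b(y)\le \mathrm{low}_T(y)+t\qquad\text{for all } y\in V(T). \tag{1}$$

**Lemma 1.** There is no $b:V(T)\to\mathbb Z$ that satisfies both (W) in $T$ and (1).

The conflict is easiest to see for $n=1$, $t=0$, where (1) says $b(y)=\mathrm{low}_T(y)$. The three leaves push $v$ up, and $v$ lands at height $3+\ell$, where $\ell$ is the number of vertices of $M$ below it. The four vertices of $Q$ push $M$ up, so a vertex of $M$ lands at height $4$ if it is below $v$ and at $5$ if it is above. If $\ell=0$, then $v$ is at $3$ and all three vertices of $M$ are at $5$, so a window of length $2$ contains three neighbors of $v$. If $\ell\ge1$, then $\ell$ vertices of $M$ lie at $4$, inside the window $[4,\,2+\ell]$ below $v$, whose length is only $\ell-1$. Both are forbidden. Here is the proof for all $n$.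

*Proof.* Suppose $b$ exists.

**Step 1: a crowding inequality.** This step says that a low vertex cannot have many low neighbors:
$$\text{if } b(y)<x, \text{ then at most } x-1 \text{ of the } T\text{-neighbors of } y \text{ have } b<x. \tag{2}$$
Neighbors below $y$ number $\mathrm{low}_T(y)\le b(y)$ by (1). Neighbors above $y$ with value at most $x-1$ lie in the window of length $x-1-b(y)\ge 0$ above $y$, so there are at most $x-1-b(y)$ of them by (W). No neighbor has the value $b(y)$. The total is at most $x-1$.

**Step 2: locate $v$.** A vertex $\lambda\in\Lambda$ has only one neighbor, so $b(\lambda)\le 1+t=n$ by (1). If $b(v)\le n$, then (2) with $y=v$ and $x=n+1$ says that at most $n$ neighbors of $v$ have $b\le n$. But all $3n$ vertices of $\Lambda$ are such neighbors, a contradiction. So $b(v)>n\ge b(\lambda)$ for all $\lambda\in\Lambda$. Let $\ell$ be the number of $y\in M$ with $b(y)<b(v)$. Then $\mathrm{low}_T(v)=3n+\ell$, and (1) gives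
$$3n+\ell\le b(v)\le 4n+\ell-1. \tag{3}$$

**Step 3: locate $M$.** A vertex $q\in Q$ has $3n$ neighbors, so $b(q)\le 3n+t=4n-1$. If some $y\in M$ had $b(y)\le 4n-1$, then (2) with $x=4n$ would allow at most $4n-1$ neighbors of $y$ with $b<4n$, whereas all $4n$ vertices of $Q$ are such neighbors. So $b(y)\ge 4n>b(q)$ for all $y\in M$ and $q\in Q$. If moreover $b(y)>b(v)$, then all $4n+1$ neighbors of $y$ are below $y$, and (1) gives $b(y)\le 4n+1+t=5n$.

**Step 4: the windows at $v$ are too short.** If $\ell\ge 1$, the $\ell$ vertices of $M$ below $v$ have values in $[4n,\,b(v)-1]$. By (W) at $v$ and (3), $\ell\le b(v)-4n\le \ell-1$, a contradiction. If $\ell=0$, all $3n$ vertices of $M$ are above $v$ (none shares its height), so their values lie in $(b(v),5n]$. By (W) and (3), $3n\le 5n-b(v)\le 2n$, a contradiction. ∎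

Both ends of $T$ are needed. Take $n=1$, so $t=0$. Without $Q$ we have a star with center $v$; height $0$ on the six leaves and $6$ at $v$ satisfies (W) and $b=\mathrm{low}$. Without $\Lambda$, put $v$ and $Q$ at $0$ and $M$ at $5$. Each vertex of $M$ has five neighbors, all at distance $5$ below, and $v$ and the vertices of $Q$ have three neighbors each, at distance $5$ above. So (W) and $b=\mathrm{low}$ hold.

The use of $T$ is this. Heights will turn out to be starting points of color intervals in a certain coloring problem, and rule (1) will turn out to be forced when few colors are available. Then $T$, planted correctly in a regular graph, shows that few colors do not suffice.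

## 2. Interval incidence colorings and the bound $2\Delta$

Let $G=(V,E)$ be a finite simple graph with at least one edge and maximum degree $\Delta(G)$. An **incidence** is a pair $(v,e)$ with $v\in V$, $e\in E$, $v\in e$; think of it as the half of the edge $e$ at $v$. Distinct incidences $(v,e)$ and $(w,f)$ are **adjacent** if $v=w$, or $e=f$, or $e=\{v,w\}$, or $f=\{v,w\}$.

**Definition (incidence coloring).** An incidence coloring is a map $c$ from incidences to positive integers that gives adjacent incidences different colors. Put $A_c(v)=\{c(v,e):e\ni v\}$.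

Adjacency unpacks as follows. The case $v=w$ says that the colors at each vertex are pairwise distinct. The case $e=\{v,w\}$ says that $(v,vw)$ conflicts with every incidence at $w$, and the case $f=\{v,w\}$ is the same with roles exchanged. The case $e=f$ with $v\ne w$ is included, since then $e=\{v,w\}$. So $c$ is an incidence coloring iff

* for each $v$ the colors $c(v,e)$, $e\ni v$, are pairwise distinct, and
* $c(v,vu)\notin A_c(u)$ for every edge $vu$, in both directions.

**Definition (interval incidence coloring).** An incidence coloring is an interval incidence coloring if for every vertex $v$ of positive degree the set $A_c(v)$ consists of consecutive integers. The number $\chi_{ii}(G)$ is the smallest $k$ for which one exists with colors in $\{1,\dots,k\}$.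

As an example take the path $u-v-w$. Let $c(v,vu)=1$, $c(v,vw)=2$, so $A_c(v)=\{1,2\}$, and let $c(u,uv)=c(w,wv)=3$. This works, and two colors cannot suffice because $c(u,uv)$ must avoid the two colors at $v$. So $\chi_{ii}=3$.

The number $\chi_{ii}(G)$ always exists. Take a proper vertex coloring with $\Delta(G)+1$ colors, reserve for each vertex color a block of $\Delta(G)$ consecutive integers, and let each vertex use an initial segment of its block. Adjacent vertices use disjoint blocks, so $\chi_{ii}(G)\le\Delta(G)(\Delta(G)+1)$. For a bipartite graph two blocks suffice, so $\chi_{ii}(G)\le 2\Delta(G)$.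

The paper "Interval Incidence Coloring of Subcubic Graphs", from which the problem is taken, is the source for the following. The bound $\chi_{ii}(G)\le 2\Delta(G)$ holds for every subcubic graph ($\Delta(G)\le 3$) and for every complete $k$-partite graph.

**Conjecture (Interval Incidence Coloring Conjecture).** For any graph $G$, $\chi_{ii}(G)\le 2\Delta(G)$.

We shall prove that it is false.

**Theorem 1.** Let $n\ge 1$ and $\Delta\ge 28n+1$ be integers. There is a connected $\Delta$-regular graph $G$ on $4\Delta-16n$ vertices with $\chi_{ii}(G)\ge 2\Delta+n$.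

Hence for every $\Delta\ge 29$ there is a $\Delta$-regular graph with
$$\chi_{ii}(G)\ \ge\ 2\Delta+\left\lfloor\tfrac{\Delta-1}{28}\right\rfloor>2\Delta ,$$
so the conjecture is false for every $\Delta\ge 29$, and
$$\limsup_{\Delta\to\infty}\ \max_{\Delta(G)=\Delta}\frac{\chi_{ii}(G)}{\Delta}\ \ge\ 2+\frac1{28}.$$

**Theorem 2.** Every $\Delta$-regular graph with $\Delta\ge 1$ satisfies $\chi_{ii}(G)\le\Delta(\lfloor\log_2\Delta\rfloor+2)$.

The arguments below determine neither the exact growth rate between these two bounds nor what happens for $4\le\Delta\le 28$.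

## 3. Colorings of regular graphs as height maps

In a $\Delta$-regular graph every interval $A_c(v)$ has length exactly $\Delta$, so it is known from its starting point. The next lemma says that the starting points contain all the information, and that (W) is exactly the condition on them.

**Lemma 2.** Let $G$ be $\Delta$-regular, $\Delta\ge 1$, and let $N\ge 0$ be an integer. Then $G$ has an interval incidence coloring with colors in $\{1,\dots,N+\Delta\}$ iff there is $a:V\to\{0,\dots,N\}$ satisfying (W).

*Proof.* **From colorings to heights.** We read off $a$ and check (W). Write $A_c(v)=\{a(v)+1,\dots,a(v)+\Delta\}$. The colors lie in $\{1,\dots,N+\Delta\}$, so $0\le a(v)\le N$. For an edge $vu$, the color $c(v,vu)$ lies in $A_c(v)\setminus A_c(u)$. In particular the two intervals differ, so $a(u)\ne a(v)$. For $h\ge\Delta$ the counting conditions hold because $v$ has only $\Delta$ neighbors. Let $h<\Delta$.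

If $a(v)<a(u)\le a(v)+h$, the two intervals overlap or touch, and
$$A_c(v)\setminus A_c(u)=\{a(v)+1,\dots,a(u)\}\subseteq\{a(v)+1,\dots,a(v)+h\}.$$
So $c(v,vu)$ is one of $h$ fixed colors. Distinct neighbors $u$ give distinct colors at $v$, so there are at most $h$ such $u$.

If $a(v)-h\le a(u)<a(v)$, then likewise
$$A_c(v)\setminus A_c(u)=\{a(u)+\Delta+1,\dots,a(v)+\Delta\}\subseteq\{a(v)-h+\Delta+1,\dots,a(v)+\Delta\},$$
again a fixed set of $h$ colors, so there are at most $h$ such $u$.

**From heights to colorings.** Given $a$, we color greedily: nearest higher neighbors get the smallest colors, nearest lower neighbors the largest. Fix $v$. List its neighbors with larger $a$ as $u_1,\dots,u_p$ in nondecreasing order of $a$, and those with smaller $a$ as $w_1,\dots,w_q$ in nonincreasing order of $a$. By (W) no neighbor has height $a(v)$, so $p+q=\Delta$. We have $a(u_j)\ge a(v)+j$, since otherwise the $j$ neighbors $u_1,\dots,u_j$ would lie in a window of length $j-1$ above $v$. Likewise $a(w_j)\le a(v)-j$. Put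
$$c(v,vu_j)=a(v)+j,\qquad c(v,vw_j)=a(v)+\Delta+1-j .$$
The first family fills $a(v)+1,\dots,a(v)+p$, and the second fills $a(v)+p+1,\dots,a(v)+\Delta$, because $\Delta+1-q=p+1$. So the colors at $v$ are distinct and $A_c(v)=\{a(v)+1,\dots,a(v)+\Delta\}$. This holds at every vertex, so $A_c(u_j)$ starts at $a(u_j)+1>a(v)+j$ and $A_c(w_j)$ ends at $a(w_j)+\Delta<a(v)+\Delta+1-j$. Hence $c(v,vu)\notin A_c(u)$ for every neighbor $u$. All colors lie in $\{1,\dots,N+\Delta\}$. ∎

The conjecture for $\Delta$-regular graphs is therefore the question whether heights in $\{0,\dots,\Delta\}$ always suffice. Some cases by hand: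

* *Regular bipartite graphs.* Heights $0$ on one side and $\Delta$ on the other work. Windows shorter than $\Delta$ are empty, and longer ones cannot be overfull.
* *Complete graphs $K_{\Delta+1}$.* Use the heights $0,1,\dots,\Delta$ once each; a window of length $h$ then contains at most $h$ vertices. Adjacent vertices have different heights, so no smaller range is possible, and $\chi_{ii}(K_{\Delta+1})=2\Delta$. A bound smaller than $2\Delta$ is thus out of the question.
* *The cycle $C_5$.* In cyclic order use $0,1,2,0,2$. The vertices have neighbor heights $\{2,1\}$, $\{0,2\}$, $\{1,0\}$, $\{2,2\}$, $\{0,0\}$ respectively, and no window of length $1$ contains two of them.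
* *$K_{m,m,m}$, with $\Delta=2m$.* Heights $0$, $m$, $2m$ on the three parts work. A window of length less than $m$ is empty, and one of length between $m$ and $2m-1$ contains at most the $m$ vertices of one part.

## 4. Maximum cuts and the proof of Theorem 2

The examples suggest a recursive attack on the conjecture: split the graph into two parts that are sparse inside, put one part far above the other so that crossing edges do no harm, and recurse within the parts.

*Proof of Theorem 2.* Set $N(0)=0$ and $N(D)=2N(\lfloor D/2\rfloor)+D$ for $D\ge 1$.

**Step 1: build heights recursively.** We claim that every graph $H$ with all degrees at most $D$ has a map $a:V(H)\to\{0,\dots,N(D)\}$ satisfying (W). We use induction on $D$. For $D=0$ there are no edges and $a=0$ works. Let $D\ge 1$ and choose a partition $V(H)=V_1\sqcup V_2$ with the most crossing edges. A vertex with more than half of its neighbors in its own part could be moved to gain crossing edges, so each vertex has at most $\lfloor D/2\rfloor$ neighbors in its own part. By induction there are maps $a_i:V_i\to\{0,\dots,N'\}$ with $N'=N(\lfloor D/2\rfloor)$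 that satisfy (W) in the induced subgraphs $H[V_i]$. Define $a=a_1$ on $V_1$ and $a=a_2+N'+D$ on $V_2$.

Values in different parts differ by at least $D\ge 1$. So adjacent vertices have different values: in the same part by induction, in different parts by this gap. A window with $h<D$ contains only neighbors from the vertex's own part, and there (W) holds. A window with $h\ge D$ contains at most $D\le h$ neighbors. The range of $a$ is contained in $\{0,\dots,2N'+D\}=\{0,\dots,N(D)\}$.

**Step 2: solve the recursion.** We show $N(D)\le D(\lfloor\log_2D\rfloor+1)$ for $D\ge 1$. For $D=1$, $N(1)=1$. For $D\ge 2$ we have $\lfloor\log_2\lfloor D/2\rfloor\rfloor=\lfloor\log_2D\rfloor-1$, so by induction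
$$N(D)\le 2\lfloor D/2\rfloor\lfloor\log_2D\rfloor+D\le D(\lfloor\log_2D\rfloor+1).$$

**Step 3: return to colorings.** For $\Delta$-regular $G$, Lemma 2 gives $\chi_{ii}(G)\le\Delta+N(\Delta)\le\Delta(\lfloor\log_2\Delta\rfloor+2)$. ∎

The conjecture asks for range $\Delta$, and the recursion spends exactly that on separating the two parts. It then has to pay for the two inner ranges $2N(\lfloor\Delta/2\rfloor)$ on top. Already for $\Delta=3$ it gives $N(3)=2\cdot1+3=5$. With range $\Delta$ there is no room at all, and we now study how tight that is.

## 5. Range $\Delta+t$ forces heights to count lower neighbors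

From here on $G$ is $\Delta$-regular, $t\ge 0$ is an integer, and $N=\Delta+t$. An **admissible map** is a map $a:V\to\{0,\dots,N\}$ satisfying (W). By Lemma 2,
$$\chi_{ii}(G)\le 2\Delta+t\iff G\text{ has an admissible map.}$$
If $a$ is admissible, so is $N-a$. Let $\mathrm{low}(x)$ and $\mathrm{up}(x)$ be the numbers of neighbors of $x$ with smaller and larger height; by (W), $\mathrm{low}(x)+\mathrm{up}(x)=\Delta$.

**Lemma 3.** Let $a$ be admissible.

1. $\mathrm{low}(y)\le a(y)\le \mathrm{low}(y)+t$ and $\mathrm{up}(y)\le N-a(y)$ for every vertex $y$.
2. If $a(y)<x$, then at most $x-1$ neighbors $u$ of $y$ have $a(u)<x$.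

*Proof.* For (1): the lower neighbors of $y$ have values in $[0,a(y)-1]$, a window of length $a(y)$, so $\mathrm{low}(y)\le a(y)$. The upper neighbors have values in $[a(y)+1,N]$, so $\mathrm{up}(y)\le N-a(y)$. Therefore $\mathrm{low}(y)=\Delta-\mathrm{up}(y)\ge\Delta-N+a(y)=a(y)-t$. For (2): there are $\mathrm{low}(y)\le a(y)$ lower neighbors, and at most $x-1-a(y)$ upper neighbors with value at most $x-1$. The sum is at most $x-1$. ∎

So rule (1) of Section 1 is what every admissible map obeys, but with $\mathrm{low}$ counted in all of $G$. In the case $t=0$ of the conjecture, $a(y)=\mathrm{low}(y)$ exactly.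

## 6. Padding $T$ to a regular graph: above or below, but not mixed

Suppose every vertex of $T$ is joined to all of a set $S_1$, and suppose we somehow know that $S_1$ lies above $T$. If a vertex $y\in T$ had no other neighbors outside $T$, then $\mathrm{low}(y)=\mathrm{low}_T(y)$, and Lemmas 3 and 1 would contradict each other. This plan stops at regularity: the degrees would be $|S_1|+d_T(y)$, and $d_T$ is not constant. So each $y$ needs $p_y=\Delta-|S_1|-d_T(y)$ further neighbors, in some set $U$.

If the heights on $U$ are uncontrolled, the obstruction can vanish. Take $n=1$, $t=0$, and suppose that $v$ has just one neighbor in $U$ below it while all other neighbors in $U$ lie above their neighbors in $T$. Then the lower-neighbor count at $v$ is $\mathrm{low}_T(v)+1$, and the heights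
$$0\ \text{on }\Lambda\cup Q,\qquad 4\ \text{on } M,\qquad 7\ \text{at } v$$
satisfy all the constraints inside $T$. The counts are $0$ on $\Lambda\cup Q$, then $4$ on $M$, and $6+1=7$ at $v$. The windows are also fine. Below $v$ there are three neighbors at distance $3$ and three at distance $7$. A vertex of $M$ has four neighbors at distance $4$ below and one at distance $3$ above. A vertex of $Q$ has three neighbors at distance $4$ above, and a leaf has one at distance $7$ above. So a single padding neighbor on the wrong side removes the contradiction.

What saves the plan is that it is enough to know that $U$ lies *entirely* above or *entirely* below $T$; we need not know which. Put $K=\Delta-|S_1|$, so $p_y+d_T(y)=K$ for all $y\in T$, by regularity. Assume that $S_1$ is above $T$.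

* If $U$ is above $T$, then $\mathrm{low}(y)=\mathrm{low}_T(y)$, as wanted.
* If $U$ is below $T$, then $\mathrm{low}(y)=p_y+\mathrm{low}_T(y)=K-\mathrm{up}_T(y)$, where $\mathrm{up}_T(y)$ counts the $T$-neighbors above $y$. Lemma 3 then says $K-\mathrm{up}_T(y)\le a(y)\le K-\mathrm{up}_T(y)+t$. For the reflected heights $b=K+t-a$ this is exactly (1), and Lemma 1 applies to $b$.

Two tasks remain. We need a device that forces a set of vertices wholly to one side of another set; we shall use it twice, on $T$ against $S_1$ and on $U$ against a second set $S_2$. And we need numbers for which "$U$ wholly above $S_2$" or "$U$ wholly below $S_2$" settles the position of $U$ relative to $T$.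

## 7. More than $\Delta/2+t$ vertices with a common neighborhood

**Lemma 4.** Let $S$ be a set of $s$ vertices all having the same neighborhood $Z$ (so $|Z|=\Delta$), with $s>\Delta/2+t$. Let $a$ be admissible. Then either $a(z)<a(\sigma)$ for all $z\in Z,\ \sigma\in S$, or $a(z)>a(\sigma)$ for all $z\in Z,\ \sigma\in S$.

At $t=0$ the bound on $s$ cannot be relaxed to $s\ge\Delta/2$. In $K_{m,m,m}$ with heights $0,m,2m$, admissible for $t=0$, the middle part is a set $S$ of $m=\Delta/2$ vertices with common neighborhood, and half of $Z$ lies below it and half above.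

*Proof.* Each $z\in Z$ is adjacent to all of $S$, so $s\le\Delta$ and hence $s>s/2+t$, that is, $s>2t$. By (W), no $z\in Z$ and $\sigma\in S$ have the same height.

**Step 1: an excess function.** We measure how far the distribution of $Z$ runs ahead of one vertex per height. For $0\le x\le N+1$ put
$$\phi(x)=|\{z\in Z:a(z)<x\}|-x .$$
Then $\phi(0)=0$ and $\phi(N+1)=\Delta-N-1=-t-1$. Between $x$ and $x'>x$ the function changes by the number of $Z$-values (with multiplicity) in $[x,x'-1]$ minus $x'-x$. Let $\sigma\in S$ and $i=a(\sigma)$. The claim of this step is: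

* **(A)** $\phi(x)\ge\phi(i)$ for $x\le i$;
* **(B)** $\phi(x)\le\phi(i+1)=\phi(i)-1$ for $x\ge i+1$;
* **(C)** $-t\le\phi(i)\le 0$.

For (A): by (W) at $\sigma$, at most $i-x$ vertices of $Z$ have values in $[x,i-1]$, so $\phi(i)-\phi(x)\le 0$. For (B): no vertex of $Z$ has value $i$, so $\phi(i+1)=\phi(i)-1$; and at most $x-1-i$ vertices of $Z$ have values in $[i+1,x-1]$, so $\phi(x)\le\phi(i+1)$. For (C): (A) at $x=0$ gives $\phi(i)\le\phi(0)=0$, and (B) at $x=N+1$ gives $-t-1\le\phi(i)-1$.

So at heights occupied by $S$ the excess lies in a band of width $t$. Let $i_0=\min a(S)$ and $i_1=\max a(S)$.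

**Step 2: no $z\in Z$ has $i_0<a(z)<i_1$.** This step shows that $Z$ does not interlace with $S$. Suppose it does, and let $c_1<\dots<c_g=c$ be the distinct values of $a$ on $Z$ in the open interval $(i_0,i_1)$. No vertex of $S$ has value $c$, so $S=S^-\sqcup S^+$ with $a<c$ on $S^-$ and $a>c$ on $S^+$. We bound both parts by $t$.

*The upper part.* By (B) for a vertex of height $i_0$, and by (C), $\phi(c+1)\le\phi(i_0)-1\le-1$. There are no $Z$-values in $[c+1,i_1-1]$, since $c$ is the largest one below $i_1$. Hence, using (C) at $i_1$,
$$-t\le\phi(i_1)=\phi(c+1)-(i_1-c-1)\le c-i_1 .$$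
So $i_1-c\le t$. A vertex $z$ with $a(z)=c$ is adjacent to all of $S^+$, whose values lie in $(c,i_1]$. By (W) at $z$, $|S^+|\le i_1-c\le t$.

*The lower part.* Put $c_0=i_0-1$ and $R_j=\{\sigma\in S:c_{j-1}<a(\sigma)<c_j\}$ for $1\le j\le g$. No vertex of $S$ has a value $c_j$ with $1\le j\le g$, so $S^-=\bigsqcup_jR_j$. For $R_j\ne\emptyset$ let $\alpha_j=\min a(R_j)$. No $Z$-value lies in $[\alpha_j,c_j-1]$: strictly between consecutive $c$'s there is none by definition, and when $j=1$ there is none in $(i_0,c_1)$, nor at $i_0$ itself. Hence $\phi(c_j)=\phi(\alpha_j)-(c_j-\alpha_j)$. A vertex of $Z$ with value $c_j$ is adjacent to all of $R_j$, whose values lie in $[\alpha_j,c_j-1]$, so by (W)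
$$|R_j|\le c_j-\alpha_j=\phi(\alpha_j)-\phi(c_j).$$
If $R_{j'}$ is the next nonempty group after $R_j$, then $c_j<\alpha_{j'}$, and (A) with $i=\alpha_{j'}$, $x=c_j$ gives $\phi(c_j)\ge\phi(\alpha_{j'})$. Summing over the nonempty groups, each term $-\phi(c_j)+\phi(\alpha_{j'})$ is at most $0$, so
$$|S^-|\le\phi(\alpha_{\mathrm{first}})-\phi(c_{\mathrm{last}})\le 0+t .$$
Here $\phi(\alpha_{\mathrm{first}})\le0$ by (C), and $\phi(c_{\mathrm{last}})\ge\phi(i_1)\ge-t$ by (A) and (C), as $c_{\mathrm{last}}<i_1$.

Together $s=|S^-|+|S^+|\le 2t$, which contradicts $s>2t$.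

**Step 3: $Z$ is not on both sides.** By Step 2, and since no $z$ has height $i_0$ or $i_1$, each $z\in Z$ has $a(z)<i_0$ or $a(z)>i_1$. So there are no $Z$-values in $[i_0,i_1]$, and by (C)
$$i_1-i_0=\phi(i_0)-\phi(i_1)\le t .$$
Suppose $z^-,z^+\in Z$ have $a(z^-)<i_0$ and $a(z^+)>i_1$. The vertex $z^-$ is adjacent to all of $S$, with values in $(a(z^-),i_1]$, so $s\le i_1-a(z^-)$. The vertex $z^+$ is adjacent to all of $S$, with values in $[i_0,a(z^+))$, so $s\le a(z^+)-i_0$. Adding,
$$2s\le \bigl(a(z^+)-a(z^-)\bigr)+(i_1-i_0)\le N+t=\Delta+2t ,$$
which contradicts $s>\Delta/2+t$. Hence all of $Z$ is below $i_0$ or all of $Z$ is above $i_1$. ∎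

## 8. The $\Delta$-regular graph $G$ built around $T$

Let $n\ge1$, $t=n-1$, $\Delta\ge28n+1$. Take pairwise disjoint vertex sets:

* $T$, the graph of Section 1 with its edges, $|T|=10n+1$;
* $T'$ with $|T'|=\Delta-10n-1$, carrying the circulant graph with differences $\pm1,\dots,\pm6n$;
* $U$ with $|U|=24n$, independent;
* $U'$ with $|U'|=\Delta-24n$, carrying the circulant graph with differences $\pm1,\dots,\pm2n$;
* independent sets $S_1$, $S_2$ with $s_1=|S_1|=\Delta-12n$ and $s_2=|S_2|=\Delta-4n$.

A circulant graph on $m$ vertices has vertex set $\mathbb Z/m$, with $i,j$ adjacent iff $i-j$ is one of the listed differences. It is $2r$-regular for differences $\pm1,\dots,\pm r$ as soon as $m\ge 2r+1$. Here $|T'|\ge18n\ge12n+1$ and $|U'|\ge4n+1$, so $T'$ carries a $12n$-regular graph and $U'$ a $4n$-regular graph.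

Add the following edges. Join $S_1$ completely to $Z_1=T\cup T'$, and $S_2$ completely to $Z_2=U\cup U'$; note $|Z_1|=|Z_2|=\Delta$. Finally put a bipartite graph between $T$ and $U$ in which each $y\in T$ has $p_y=12n-d_T(y)$ neighbors in $U$ and each $u\in U$ has exactly $4n$ neighbors in $T$.

**The bipartite graph exists.** The numbers $p_y$ are $12n-1$ on $\Lambda$, $6n$ at $v$, $8n-1$ on $M$, and $9n$ on $Q$. So
$$6n\le p_y\le12n-1<24n,\qquad \sum_{y\in T}p_y=12n(10n+1)-(24n^2+12n)=96n^2=4n\cdot24n .$$
Index $U$ by $\mathbb Z/24n$ and let the vertices of $T$ in turn take $p_y$ cyclically consecutive elements, each starting where the previous one stopped. In total we go around the cycle exactly $4n$ times, so each $u$ is taken exactly $4n$ times. Since $p_y<24n$, no $y$ takes the same $u$ twice, so these are $4n$ distinct neighbors.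

**The graph is $\Delta$-regular and connected.** We add up the degrees. A vertex of $S_1$ or $S_2$ has degree $\Delta$. For $y\in T$ the degree is $s_1+d_T(y)+p_y=s_1+12n=\Delta$. On $T'$ it is $s_1+12n=\Delta$, and on $U\cup U'$ it is $s_2+4n=\Delta$. Each of $S_1\cup Z_1$ and $S_2\cup Z_2$ contains a spanning complete bipartite graph, so is connected, and the $T$–$U$ edges join the two. The order of $G$ is $2\Delta+s_1+s_2=4\Delta-16n$.

For $n=1$ and $\Delta=29$ the six sets $T,T',S_1,U,U',S_2$ have sizes $11,18,17,24,5,25$, in total $100$, and $U'$ carries $K_5$.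

For reference: the neighbors of $y\in T$ lie in $S_1\cup T\cup U$, those of $u\in U$ lie in $S_2\cup T$. The vertices of $S_1$ have common neighborhood $Z_1$ and those of $S_2$ have common neighborhood $Z_2$.

## 9. Both relative positions of $U$ contradict the lemma on $T$

*Proof of Theorem 1.* The graph $G$ of Section 8 has the stated order and regularity. Suppose $\chi_{ii}(G)\le 2\Delta+t$, so there is an admissible map $a:V\to\{0,\dots,N\}$, $N=\Delta+t$.

**Step 1: fix the side of $S_1$.** We want $S_1$ above $T$. We have $s_2\ge s_1=\Delta-12n>\Delta/2+n-1=\Delta/2+t$, because $\Delta\ge28n+1>26n-2$. So Lemma 4 applies to $(S_1,Z_1)$ and to $(S_2,Z_2)$. Replacing $a$ by $N-a$ if necessary, we may assume that all of $Z_1$ lies below all of $S_1$. For $y\in T$ this gives $\mathrm{up}(y)\ge s_1$, so by Lemma 3(1)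
$$a(y)\le N-s_1=12n+t=13n-1 , \tag{4}$$
and the lower neighbors of $y$ all lie in $T\cup U$. We have used up the reflection, so both positions of $Z_2$ relative to $S_2$ must be treated.

**Step 2 (Case A): all of $Z_2$ lies above all of $S_2$.** Here $U$ ends up above $T$. For $u\in U$, Lemma 3(1) gives $a(u)\ge\mathrm{low}(u)\ge s_2=\Delta-4n\ge24n+1>13n-1$. By (4), every $u\in U$ is above every $y\in T$. So $\mathrm{low}(y)=\mathrm{low}_T(y)$ for $y\in T$, and Lemma 3(1) reads $\mathrm{low}_T(y)\le a(y)\le\mathrm{low}_T(y)+t$. The restriction $b=a|_T$ also satisfies (W) in $T$. This contradicts Lemma 1.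

**Step 3 (Case B): all of $Z_2$ lies below all of $S_2$.** Here $U$ ends up below $T$. For $u\in U$ all $s_2$ neighbors in $S_2$ are above $u$, so $\mathrm{low}(u)\le4n$ and $a(u)\le4n+t=5n-1$. If some $y\in T$ had $a(y)\le5n-1$, Lemma 3(2) with $x=5n$ would allow at most $5n-1$ neighbors of $y$ with height below $5n$. But $y$ has $p_y\ge6n$ neighbors in $U$, all with such heights, a contradiction. So every $y\in T$ has $a(y)\ge5n$ and is above every $u\in U$.

Let $\mathrm{up}_T(y)$ be the number of $T$-neighbors of $y$ with larger $a$. Then
$$\mathrm{low}(y)=p_y+\bigl(d_T(y)-\mathrm{up}_T(y)\bigr)=12n-\mathrm{up}_T(y),$$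
and Lemma 3(1) gives $12n-\mathrm{up}_T(y)\le a(y)\le12n-\mathrm{up}_T(y)+t$. Put $b(y)=12n+t-a(y)$ for $y\in T$. Then
$$\mathrm{up}_T(y)\le b(y)\le\mathrm{up}_T(y)+t .$$
Since $b$ reverses the order of heights, $\mathrm{up}_T(y)$ is the number of $T$-neighbors of $y$ with smaller $b$, that is, $\mathrm{low}_T(y)$ with respect to $b$. So $b$ satisfies (1), and it satisfies (W) in $T$ as a reflection of $a|_T$. This contradicts Lemma 1.

**Step 4: conclude.** No admissible map exists, so $\chi_{ii}(G)\ge2\Delta+t+1=2\Delta+n$. ∎

## 10. From Theorem 1 to every $\Delta\ge29$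

For $\Delta\ge29$ the number $n=\lfloor(\Delta-1)/28\rfloor$ is at least $1$ and satisfies $28n+1\le\Delta$. Theorem 1 then gives a $\Delta$-regular graph with
$$\chi_{ii}(G)\ge2\Delta+\left\lfloor\tfrac{\Delta-1}{28}\right\rfloor>2\Delta .$$
So the Interval Incidence Coloring Conjecture is false for every $\Delta\ge 29$. With $n=1$ and $\Delta=29$ we get a $29$-regular graph on $100$ vertices with $\chi_{ii}\ge59>58$; it is the smallest of the graphs constructed here, since $4\Delta-16n\ge 4(28n+1)-16n=96n+4\ge 100$.

Dividing by $\Delta$, the lower bound $2+\lfloor(\Delta-1)/28\rfloor/\Delta$ tends to $2+\tfrac1{28}$. The maximum of $\chi_{ii}(G)/\Delta$ over graphs with $\Delta(G)=\Delta$ exists, because $\chi_{ii}(G)\le\Delta(\Delta+1)$ by Section 2. Hence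
$$\limsup_{\Delta\to\infty}\ \max_{\Delta(G)=\Delta}\frac{\chi_{ii}(G)}{\Delta}\ \ge\ 2+\frac1{28},$$
so the conjecture fails by a constant factor.
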